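\title{Counterexamples to the $Q$-form conjecture for simply connected manifolds}

\begin{abstract}
Let $q$ be even. The $Q$-form conjecture predicts that two closed simply connected $2q$-manifolds with bordant normal $(q-1)$-smoothings in their common normal $(q-1)$-type $B$ and with isomorphic $Q$-forms are $h$-cobordant over $B$. By a theorem of Nagy this holds when $H_q(B)$ is torsion-free. We show that in general the conjecture holds for $q=2$ and fails for every even $q\ge 4$. There is an $8$-dimensional counterexample with $H_4(B)\cong(\mathbb Z/3)^2\oplus\mathbb Z$, and for every even $q\geq 4$ there are arbitrarily large finite families of counterexamples that are pairwise not homotopy equivalent. The manifolds are obtained by canceling the hyperbolic summand of $M\#(S^q\times S^q)$ in different ways, and they are distinguished by a linking number with values in $\mathbb Z/d$.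
\end{abstract}

\section{Introduction}

\subsection{The problem}\label{sub:problem}

Manifolds are smooth, and closed unless they are called bordisms or said to have boundary. The integer $q$ is positive and even. Let $\nu\colon M\to BO$ be the stable normal Gauss map of a manifold $M$. For a fibration $B\to BO$, a \emph{$B$-structure} on $M$ is a lift $\bar\nu\colon M\to B$ of $\nu$, and $\Omega_{n}(B)$ is the bordism group of $n$-manifolds with $B$-structure.

A map is \emph{$q$-connected} if it induces an isomorphism on $\pi_i$ for $i<q$ and a surjection on $\pi_q$; it is \emph{$q$-coconnected} if it induces an injection on $\pi_q$ and an isomorphism on $\pi_i$ for $i>q$. Following Kreck, the \emph{normal $(q-1)$-type} of $M$ is a $q$-coconnected fibration $B\to BO$ that admits a $q$-connected lift $\bar\nu\colon M\to B$ of $\nu$, and such a lift is a \emph{normal $(q-1)$-smoothing} of $M$ in $B$. The fibration $B$ is a Moore--Postnikov stage of $\nu$ and is unique up to fiber homotopy equivalence. For a $2q$-manifold it records the homotopy type below the middle dimension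 together with the normal bundle. Two normal $(q-1)$-smoothings of $2q$-manifolds in the same $B$ are \emph{bordant} if they represent the same class in $\Omega_{2q}(B)$. When $M$ is simply connected, so is $B$; we then fix a lift $B\to BSO$, so that every manifold with a $B$-structure is oriented.

\begin{theorem}[Kreck]\label{thm:kreck}
Let $M,M'$ be $2q$-manifolds with the same Euler characteristic and with bordant normal $(q-1)$-smoothings in their common normal $(q-1)$-type $B$. Then for some $k$ there is a diffeomorphism $M\#k(S^q\times S^q)\cong M'\#k(S^q\times S^q)$ that preserves $B$-structures, where $S^q\times S^q$ carries a fixed $B$-structure.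
\end{theorem}

To pass from stable diffeomorphism to diffeomorphism one has to cancel the summands $S^q\times S^q$, and the first obstruction lives in middle-dimensional homology. The \emph{$Q$-form} of a $2q$-manifold $M$ with $B$-structure $\bar\nu$ is the triple
\[
E_q(M,\bar\nu)=\bigl(H_q(M),\lambda_M,\bar\nu_*\bigr),
\]
where $\lambda_M$ is the intersection form on $H_q(M)$ and $\bar\nu_*\colon H_q(M)\to H_q(B)$ is the induced map. An isomorphism $E_q(M,\bar\nu)\cong E_q(M',\bar\nu')$ is a group isomorphism $\phi\colon H_q(M)\to H_q(M')$ with $\lambda_{M'}(\phi x,\phi y)=\lambda_M(x,y)$ for all $x,y$ and $\bar\nu'_*\circ\phi=\bar\nu_*$. We call $M$ and $M'$ \emph{$h$-cobordant over $B$} if there is an $h$-cobordism $W$ between them with a $B$-structure that restricts to $\bar\nu$ and $\bar\nu'$ on the boundary. The following conjecture is posed in \cite{OWR}.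

\medskip
\noindent\textbf{$Q$-form conjecture} (simply connected manifolds, $q$ even)\textbf{.} \emph{Let $M$ and $M'$ be simply connected $2q$-manifolds with normal $(q-1)$-smoothings $\bar\nu\colon M\to B$ and $\bar\nu'\colon M'\to B$ in their common normal $(q-1)$-type $B$. If $\bar\nu$ and $\bar\nu'$ are bordant and $E_q(M,\bar\nu)\cong E_q(M',\bar\nu')$, then $M$ and $M'$ are $h$-cobordant over $B$.}
\medskip

Both hypotheses are necessary. An $h$-cobordism $W$ over $B$ is a $B$-bordism, and the composite $H_q(M)\cong H_q(W)\cong H_q(M')$ is an isomorphism of $Q$-forms (see \S\ref{sub:duality}). Conversely, the hypotheses imply those of Theorem~\ref{thm:kreck}: since $H_i(M)\cong H_i(B)\cong H_i(M')$ for $i<q$, Poincar\'e duality shows that the Euler characteristics agree as soon as $H_q(M)$ and $H_q(M')$ have the same rank. So $M$ and $M'$ are stably diffeomorphic, and the conjecture says that the geometric cancellation problem has a solution whenever its shadow in homology has one. There is good evidence for a positive answer. For $q=2$ the conjecture reduces to a theorem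 of Wall (Section~\ref{sec:four}), and Nagy proved it whenever $H_q(B)$ is torsion-free.

\subsection{Results}

The conjecture is false. It already fails for $q=4$, with $H_4(B)\cong(\mathbb Z/3)^2\oplus\mathbb Z$, so the torsion-freeness hypothesis in Nagy's theorem cannot simply be dropped.

\begin{theorem}\label{thm:eight}
Let $d$ be an odd prime. There are a fibration $B\to BO$ with $H_4(B)\cong(\mathbb Z/d)^2\oplus\mathbb Z$ and closed simply connected smooth $8$-manifolds $M_c$, $c\in\mathbb Z/d$, with normal $3$-smoothings $\bar\nu_c\colon M_c\to B$ such that: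
\begin{enumerate}
\item[(i)] all $(M_c,\bar\nu_c)$ are bordant in $\Omega_8(B)$, and all $E_4(M_c,\bar\nu_c)$ are isomorphic;
\item[(ii)] $M_c$ and $M_{c'}$ are not $h$-cobordant over $B$ for $c\neq c'$;
\item[(iii)] the $M_c$ represent at least $d/15360$ homotopy types. In particular, for $d>15360$ some $M_c,M_{c'}$ are not homotopy equivalent, hence not $h$-cobordant in any sense.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:all}
For every even $q\ge4$ and every $n$ there are $n$ closed simply connected $2q$-manifolds with the same normal $(q-1)$-type $B$ and with normal $(q-1)$-smoothings in $B$ that are pairwise bordant and have pairwise isomorphic $Q$-forms, but which are pairwise not homotopy equivalent.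
\end{theorem}

\begin{theorem}\label{thm:four}
The $Q$-form conjecture holds for $q=2$.
\end{theorem}

\subsection{The method}

Start with a normal $(q-1)$-smoothing $M\to B$, write $V=H_q(M)$, and let $P=M\#(S^q\times S^q)$. Then $H_q(P)=V\oplus U$, where $U$ is the hyperbolic plane with basis $e,f$. Let $\alpha$ be an isometry of $V\oplus U$ that commutes with the map to $H_q(B)$. Surgery on a sphere representing $\alpha(f)$ cancels the hyperbolic plane $\alpha(U)$ and produces a manifold $M_\alpha$ with $H_q(M_\alpha)\cong\alpha(V)$. All the manifolds $M_\alpha$ are bordant over $B$ and have the $Q$-form of $M$ (Section~\ref{sec:cancel}). The task is to tell them apart.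

The invariant is secondary. Fix $x_1,x_2\in H^q(B;\mathbb Z/d)$ and let $\beta$ be the Bockstein operator. Suppose that $Z$ is an $h$-cobordism over $B$ from $M_\alpha$ to $M_{\alpha'}$. Together with the traces of the two surgeries it closes up to a $(2q+1)$-manifold $T$ over $B$, and the linking number $\langle x_1\cup\beta x_2,[T]\rangle\in\mathbb Z/d$ can be computed from lattice data alone (Sections~\ref{sec:link} and~\ref{sec:cancel}): up to sign it is $\ell(\alpha)-\ell(\alpha')-\ell(\theta)$, where $\ell$ is an explicit homomorphism to $\mathbb Z/d$ and $\theta$ is the isometry of $V$ induced by $Z$. A counterexample needs three things.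
\begin{itemize}
\item The class $x_1\cup\beta x_2$ vanishes on $B$, so that the linking number is zero. Section~\ref{sec:X} constructs a two-stage Postnikov space with this property.
\item The homomorphism $\ell$ is onto on isometries of $V\oplus U$. This is achieved by an explicit family of transvections.
\item The term $\ell(\theta)$ is under control. We take $V$ positive definite, so that $\theta$ lies in a finite group. For $V=\mathbb Z^5$ the term vanishes (Section~\ref{sec:eight}); in general a counting argument applies once $d$ is large compared with the number of isometries of $V$ (Sections~\ref{sec:count} and~\ref{sec:all}).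
\end{itemize}

\section{The case $q=2$}\label{sec:four}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
The fibrations $BSpin\to BO$ and $BSO\to BO$ are $2$-coconnected. Let $M$ be a simply connected $4$-manifold. If $M$ is spin, a lift $M\to BSpin$ is $2$-connected because $BSpin$ is $3$-connected. If $M$ is not spin, then $w_2(M)$ is nonzero on $H_2(M)=\pi_2(M)$, so $\pi_2(M)\to\pi_2(BSO)=\mathbb Z/2$ is onto and a lift $M\to BSO$ is $2$-connected. Hence $B$ is $BSpin$ or $BSO$.

If the $Q$-forms of $M$ and $M'$ are isomorphic, the intersection forms are isometric, and by Wall's theorem \cite{Wall} there is an oriented $h$-cobordism $W$ from $M$ to $M'$. Since $M$ is a deformation retract of $W$, the lift $\bar\nu$ extends to a $B$-structure on $W$. Its restriction to $M'$ induces the same orientation as $\bar\nu'$. Two lifts of $\nu_{M'}$ to $BSO$ that induce the same orientation are homotopic through lifts, and for $BSpin$ the only further obstruction to such a homotopy lies in $H^1(M';\mathbb Z/2)=0$. Inserting this homotopy in a collar of $M'$ gives a $B$-structure on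 $W$ that restricts to $\bar\nu$ and $\bar\nu'$.
\end{proof}

In the non-spin case $H_2(B)=H_2(BSO)=\mathbb Z/2$, so torsion in $H_q(B)$ does not by itself force the conjecture to fail. From now on $d$ is an odd prime.

\section{Background}\label{sec:background}

\subsection{Connectivity and homology}\label{sub:conn}
By the relative Hurewicz theorem, a map $S\to B$ of simply connected spaces is $q$-connected if and only if $H_i(S)\to H_i(B)$ is an isomorphism for $i<q$ and onto for $i=q$; in that case $\pi_{q+1}(B,S)\cong H_{q+1}(B,S)$. This is how we recognize normal smoothings.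

\subsection{Extending $B$-structures}\label{sub:ext}
Let $B\to BO$ be $q$-coconnected with $B$ simply connected. In the exact sequence
\[
\pi_{q+1}(B)\to\pi_{q+1}(BO)\to\pi_q(\text{fiber})\to\pi_q(B)\to\pi_q(BO)
\]
the first map is onto and the last is injective, so $\pi_q(\text{fiber})=0$. Therefore a $B$-structure extends over any handle of index $q+1$. The fiber has two components, which correspond to the two orientations, so a $B$-structure extends over an orientably attached $1$-handle. This gives $B$-structures on oriented connected sums and boundary connected sums.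

\subsection{Duality}\label{sub:duality}
We write $x\cdot y$ for the intersection form. Let $S$ be a closed oriented $2q$-manifold with $H_{q-1}(S)$ free. By universal coefficients $H^q(S;A)=\operatorname{Hom}(H_q(S),A)$ for every abelian group $A$. By Poincar\'e duality $H_q(S)\cong H^q(S;\mathbb Z)$ is then free and the intersection form is unimodular. For $a\in H_q(S)$ let $a^\flat\in H^q(S;\mathbb Z)$ be the class $x\mapsto x\cdot a$. Every integral class has this form, every class modulo $d$ is the reduction of one, and
\begin{equation}\label{eq:cup}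
\langle a^\flat\cup b^\flat,[S]\rangle=a\cdot b .
\end{equation}
This is the definition of the intersection form by duality; no signs occur because $q$ is even.

Let $W$ be an oriented bordism from $S$ to $S'$. The kernel of $H_q(\partial W)\to H_q(W)$ is isotropic: its elements are dual to restrictions of classes in $H^q(W)$, and $[\partial W]=0$ in $H_{2q}(W)$. Hence, if $x,y\in H_q(S)$ are homologous in $W$ to $x',y'\in H_q(S')$, then $x\cdot y=x'\cdot y'$.

\subsection{The Bockstein operator}
We use singular cochains with $\langle\delta\xi,\omega\rangle=\langle\xi,\partial\omega\rangle$, so that $\delta(\chi\cup\xi)=\delta\chi\cup\xi+(-1)^{|\chi|}\chi\cup\delta\xi$. The operator $\beta\colon H^i(-;\mathbb Z/d)\to H^{i+1}(-;\mathbb Z/d)$ is the Bockstein of $\mathbb Z/d\to\mathbb Z/d^2\to\mathbb Z/d$. If an integral cochain $\xi$ reduces modulo $d$ to a cocycle representing $x$, then $\delta\xi=d\eta$ for a unique $\eta$, and $\eta$ modulo $d$ represents $\beta x$. The kernel of $\beta$ consists of the classes that lift to $\mathbb Z/d^2$, and $\beta(xy)=(\beta x)y+(-1)^{|x|}x\,\beta y$.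 Since $d$ is odd, classes of odd degree have square zero.

\subsection{Lattices}
A \emph{lattice} is a finitely generated free abelian group $L$ with a symmetric bilinear form; it is \emph{unimodular} if $a\mapsto a^\flat$ is an isomorphism $L\to\operatorname{Hom}(L,\mathbb Z)$ and \emph{even} if $x^2=x\cdot x$ is even for all $x$. Its isometry group is $O(L)$, which is finite if $L$ is definite. A unimodular sublattice $L_0$ splits off: $L=L_0\oplus L_0^\perp$. The \emph{hyperbolic plane} is $U=\mathbb Ze\oplus\mathbb Zf$ with $e^2=f^2=0$ and $e\cdot f=1$, and $U^k$ is the orthogonal sum of $k$ copies, with basis $e_i,f_i$.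

\section{Linking numbers of cyclic unions}\label{sec:link}

Let $T$ be a closed oriented $(2q+1)$-manifold and $x_1,x_2\in H^q(T;\mathbb Z/d)$. The integral Bocksteins of $x_1$ and $x_2$ are dual to $d$-torsion classes in $H_q(T)$, and $\langle x_1\cup\beta x_2,[T]\rangle$ is, up to sign, their torsion linking number in $\frac1d\mathbb Z/\mathbb Z\cong\mathbb Z/d$. We use this only as a name. What we need is a way to compute the number when $T$ is a cycle of three pieces, on each of which $x_2$ lifts to an integral class. On each piece $\beta x_2$ vanishes, so the number can only come from the failure of the lifts to agree along the seams.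

\begin{lemma}\label{lem:glue}
Let $T$ be a space with subspaces $Y_1,Y_2,Y_3$, and put $S_j=Y_j\cap Y_{j+1}$, indices modulo $3$. Let $\sigma_j\in C_{2q}(S_j;\mathbb Z)$ be cycles and $\omega_j\in C_{2q+1}(Y_j;\mathbb Z)$ chains with $\partial\omega_j=\sigma_j-\sigma_{j-1}$, and let $[T]$ be the class of the cycle $\omega_1+\omega_2+\omega_3$. Assume that each $H^q(S_j;\mathbb Z)$ is torsion-free. Let $x_1,x_2\in H^q(T;\mathbb Z/d)$, let $z_j\in H^q(Y_j;\mathbb Z)$ reduce to $x_2|_{Y_j}$, and let $v_j\in H^q(S_j;\mathbb Z)$ satisfy $dv_j=(z_j-z_{j+1})|_{S_j}$. Then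
\[
\langle x_1\cup\beta x_2,[T]\rangle=-\sum_{j=1}^3\langle x_1\cup v_j,[\sigma_j]\rangle\quad\text{in }\mathbb Z/d .
\]
\end{lemma}

\begin{proof}
Let $\xi\in C^q(T;\mathbb Z)$ reduce to a cocycle representing $x_2$, and write $\delta\xi=d\eta$. A cocycle representing $z_j$ is cohomologous modulo $d$ to $\xi|_{Y_j}$, so it equals $\xi|_{Y_j}+\delta\kappa_j+d\mu_j$ for integral cochains $\kappa_j,\mu_j$ on $Y_j$. Thus $\zeta_j=\xi|_{Y_j}+d\mu_j$ is a cocycle representing $z_j$, and $\delta\zeta_j=0$ gives $\eta|_{Y_j}=-\delta\mu_j$. On $S_j$ the cochain $\mu_j-\mu_{j+1}$ has coboundary $-\eta+\eta=0$, and $d(\mu_j-\mu_{j+1})=\zeta_j-\zeta_{j+1}$ represents $dv_j$. By torsion-freeness $\mu_j-\mu_{j+1}$ represents $v_j$. Let $\chi$ be a cocycle modulo $d$ representing $x_1$. As $q$ is even, $\delta(\chi\cup\mu_j)=\chi\cup\delta\mu_j=-\chi\cup\eta$ on $Y_j$. Therefore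
\[
\sum_j\langle\chi\cup\eta,\omega_j\rangle=-\sum_j\langle\chi\cup\mu_j,\sigma_j-\sigma_{j-1}\rangle=-\sum_j\langle\chi\cup(\mu_j-\mu_{j+1}),\sigma_j\rangle ,
\]
which is the claim.
\end{proof}

The seam terms that we meet are all values of one algebraic function. Let $L$ be a lattice and $a_1,a_2\in L$. Put
\[
\Gamma(L)=\{\gamma\in O(L):\ \gamma a_1\equiv a_1,\ \gamma a_2\equiv a_2 \bmod dL\},\qquad
\ell(\gamma)=a_1\cdot\frac{\gamma a_2-a_2}{d}\in\mathbb Z/d .
\]

\begin{lemma}\label{lem:ell}
The map $\ell\colon\Gamma(L)\to\mathbb Z/d$ is a group homomorphism. It depends only on $a_1,a_2$ modulo $dL$, and it changes sign when $a_1$ and $a_2$ are interchanged.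
\end{lemma}

\begin{proof}
For $\gamma\in\Gamma(L)$ and $w\in L$ we have $a_1\cdot\gamma w=\gamma^{-1}a_1\cdot w\equiv a_1\cdot w \pmod d$. Applying this to $w=(\gamma'a_2-a_2)/d$ in the identity $\gamma\gamma'a_2-a_2=d\gamma w+(\gamma a_2-a_2)$ gives $\ell(\gamma\gamma')=\ell(\gamma')+\ell(\gamma)$. Replacing $a_2$ by $a_2+dw$ changes $\ell(\gamma)$ by $a_1\cdot(\gamma w-w)\equiv0$, and replacing $a_1$ by $a_1+dw$ changes it by a multiple of $d$. Finally,
\[
a_1\cdot(\gamma a_2-a_2)+a_2\cdot(\gamma a_1-a_1)=-(\gamma a_1-a_1)\cdot(\gamma a_2-a_2)\in d^2\mathbb Z ,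
\]
which gives the change of sign.
\end{proof}

In particular $\ell=0$ if $a_1=a_2$, because $d$ is odd. This is why two classes $x_1,x_2$ are needed.

\begin{example}[Mapping tori]\label{ex:torus}
Let $S$ be a closed oriented $2q$-manifold with $H_{q-1}(S)$ free, let $L=H_q(S)$, and let $g$ be an orientation-preserving diffeomorphism of $S$ with $\alpha=g_*\in\Gamma(L)$. Let $T=S\times[0,3]/(x,3)\sim(g(x),0)$, with $Y_j=S\times[j-1,j]$ and $S_j=S\times\{j\}$, and let $\sigma_j$ be fundamental cycles of the $S_j$. Chains $\omega_j$ as in Lemma~\ref{lem:glue} exist because $g$ has degree one. Let $x_1,x_2\in H^q(T;\mathbb Z/d)$ restrict to $a_1^\flat,a_2^\flat$ modulo $d$ on each $Y_j\simeq S$; such classes exist by the Mayer--Vietoris sequence since $g^*a_i^\flat=(\alpha^{-1}a_i)^\flat\equiv a_i^\flat$. Take $z_j=a_2^\flat$ for all $j$. Then $v_1=v_2=0$. On $S_3=S\times\{3\}$ the class $z_3$ is $a_2^\flat$, while $z_1$ is seen through the gluing and equals $(\alpha^{-1}a_2)^\flat$. So $v_3=\bigl((a_2-\alpha^{-1}a_2)/d\bigr)^\flat$, and Lemma~\ref{lem:glue} with \eqref{eq:cup}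 gives
\[
\langle x_1\cup\beta x_2,[T]\rangle=\ell(\alpha^{-1})=-\ell(\alpha).
\]

The number can be nonzero already for $q=2$. Let $S=\mathbb R^4/\mathbb Z^4$ with standard basis $b_1,\dots,b_4$ of $\mathbb Z^4$. Then $L=\Lambda^2\mathbb Z^4$, and for a suitable orientation $x\wedge y=(x\cdot y)\,b_1\wedge b_2\wedge b_3\wedge b_4$. Let $g$ be the linear map with $b_2\mapsto b_2+db_1$ that fixes the other $b_i$, and take $a_1=b_4\wedge b_2$, $a_2=b_2\wedge b_3$. Put $s'=b_1\wedge b_4$ and $t'=b_1\wedge b_3$, so that $a_1\cdot t'=a_2\cdot s'=1$ and $a_1\cdot s'=a_2\cdot t'=0$. Then $\alpha a_2=a_2+dt'$, $\alpha a_1=a_1-ds'$, and $\alpha$ fixes the four basis vectors $b_1\wedge b_2$, $b_1\wedge b_3$, $b_1\wedge b_4$, $b_3\wedge b_4$, which are orthogonal to $s'$ and $t'$. In one formula,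
\begin{equation}\label{eq:toy}
\alpha(x)=x+d(x\cdot s')t'-d(x\cdot t')s',\qquad \ell(\alpha)=a_1\cdot t'=1 .
\end{equation}
\end{example}

The example contains the whole argument in miniature. Suppose that $S$ maps to a space $B$, that $a_1^\flat,a_2^\flat$ modulo $d$ are pulled back from classes $x_1,x_2$ on $B$ with $x_1\cup\beta x_2=0$, and that $g$ commutes with the map to $B$ up to homotopy. Then $T$ maps to $B$, and so $\ell(g_*)=0$. Thus an isometry $\alpha$ with $\ell(\alpha)\ne0$ cannot be realized by a diffeomorphism over $B$, even if it commutes with the map to $H_q(B)$. In the next section this non-realizability on $M\#(S^q\times S^q)$ is converted into a pair of manifolds that are not $h$-cobordant.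

\section{Canceling a hyperbolic plane in different ways}\label{sec:cancel}

\subsection{One surgery}

\begin{lemma}\label{lem:surgery}
Let $q\ge4$ be even, let $B\to BO$ be $q$-coconnected with $B$ simply connected, and let $S\to B$ be a normal $(q-1)$-smoothing of a simply connected $2q$-manifold with $H_{q-1}(S)=0$. Let $e',f'\in\ker\bigl(H_q(S)\to H_q(B)\bigr)$ satisfy $e'^2=f'^2=0$ and $e'\cdot f'=1$. Then there is a $B$-bordism $W$ from $S$ to a simply connected manifold $S'$ such that:
\begin{enumerate}
\item[(a)] $H_i(S)\cong H_i(W)\cong H_i(S')$ under the inclusions for $i<q$, and $H_q(W)=H_q(S)/\langle f'\rangle$; in particular $H_{q-1}(W)=H_{q-1}(S')=0$;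
\item[(b)] $S'\to B$ is a normal $(q-1)$-smoothing;
\item[(c)] there is an isomorphism $\phi\colon\langle e',f'\rangle^\perp\to H_q(S')$ such that $\phi(x)$ is homologous to $x$ in $W$; it preserves intersection forms and commutes with the maps to $H_q(B)$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The surgery.} The class $f'$ comes from $H_{q+1}(B,S)\cong\pi_{q+1}(B,S)$ (\S\ref{sub:conn}), so it is the Hurewicz image of an element $\vartheta\in\ker(\pi_q(S)\to\pi_q(B))$. By the embedding theorems of Whitney and Haefliger, which apply since $q\ge3$ and $S$ is simply connected, $\vartheta$ is represented by an embedded sphere. Its normal bundle is stably trivial, because $\vartheta$ maps to zero in $\pi_q(BO)$ and $TS^q$ is stably trivial, and its Euler number is $f'^2=0$. In the exact sequence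
\[
\pi_q(S^q)\to\pi_{q-1}SO(q)\to\pi_{q-1}SO(q+1)=\pi_{q-1}SO
\]
the generator of $\pi_q(S^q)$ maps to the class of $TS^q$. So the stably trivial bundles of rank $q$ over $S^q$ are the multiples of $TS^q$, and since $q$ is even the $k$-th multiple has Euler number $2k$. Hence the normal bundle is trivial. Let $W$ be obtained from $S\times I$ by attaching a $(q+1)$-handle along the sphere, with any framing, and let $S'$ be the other end. The $B$-structure extends over $W$ by \S\ref{sub:ext}. Since $W$ arises from $S$ by attaching a $(q+1)$-cell and from $S'$ by attaching a $q$-cell, $\pi_1(S')=\pi_1(W)=\pi_1(S)=1$.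

\emph{Homology.} The group $H_*(W,S)$ is $\mathbb Z$ in degree $q+1$, generated by the core, with boundary $f'$. As $e'\cdot f'=1$, the class $f'$ has infinite order. So $H_i(W)=H_i(S)$ for $i<q$ and $H_q(W)=H_q(S)/\langle f'\rangle$. The group $H_*(W,S')$ is $\mathbb Z$ in degree $q$, and by duality $H_q(W)\to H_q(W,S')=\mathbb Z$ is the intersection number with the generator of $H_{q+1}(W,S)$. On the image of $x\in H_q(S)$ this is $\pm\, x\cdot f'$, which takes the value $\pm1$ on $e'$. So the map is onto, $H_i(S')\cong H_i(W)$ for $i<q$, and $H_q(S')\to H_q(W)$ is injective with image $f'^\perp/\langle f'\rangle$. Since $\langle e',f'\rangle\cong U$ splits off, $f'^\perp=\langle e',f'\rangle^\perp\oplus\langle f'\rangle$, and this defines $\phi$. It preserves intersection forms by \S\ref{sub:duality}, and it commutes with the maps to $H_q(B)$ because these extend over $W$. This proves (a) and (c).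

For (b), the map $H_i(S')\to H_i(B)$ is an isomorphism for $i<q$ by (a). It is onto for $i=q$ by (c), because $H_q(S)=\langle e',f'\rangle^\perp\oplus\langle e',f'\rangle$ maps onto $H_q(B)$ and $e',f'$ map to zero.
\end{proof}

\subsection{The manifolds $M_\alpha$}

\begin{definition}\label{def:datum}
A \emph{datum} consists of an even integer $q\geq4$, an odd prime $d$, a $q$-coconnected fibration $B\to BO$ with $B$ simply connected, classes $x_1,x_2\in H^q(B;\mathbb Z/d)$, and a normal $(q-1)$-smoothing $\bar\nu\colon M\to B$ of a simply connected $2q$-manifold such that $H_{q-1}(M)=0$ and the lattice $V=H_q(M)$ is nonzero and positive definite.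
\end{definition}

Fix a datum. By \S\ref{sub:duality}, $V$ is unimodular and there are $a_1,a_2\in V$ with $\bar\nu^*x_i\equiv a_i^\flat\pmod d$. Let $P=M\#(S^q\times S^q)$ be the upper boundary of the boundary connected sum of $M\times I$ with $S^q\times D^{q+1}\subset\mathbb R^{2q+1}$, where the latter carries the $B$-structure given by the constant map. Then $P$ is $B$-bordant to $M$, its middle homology is $L=V\oplus U$, and $U$ maps to zero in $H_q(B)$. So $P\to B$ is a normal $(q-1)$-smoothing, $H_{q-1}(P)=0$, and $x_i$ pulls back to $a_i^\flat$ modulo $d$ on $P$.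

Call $\alpha\in O(L)$ \emph{admissible} if it commutes with the map $L\to H_q(B)$, that is, if $\alpha(x)-x\in\ker(L\to H_q(B))$ for all $x$. For such $\alpha$ we have $x\cdot\alpha(a_i)=\alpha^{-1}(x)\cdot a_i\equiv x\cdot a_i\pmod d$ for all $x\in L$, because both sides are the value of $x_i$ on the common image of $x$ and $\alpha^{-1}(x)$ in $H_q(B)$. By unimodularity $\alpha\in\Gamma(L)$, and $\ell(\alpha)$ is defined.

The classes $\alpha(e),\alpha(f)$ map to zero in $H_q(B)$. Apply Lemma~\ref{lem:surgery} to $P$ and this pair, fixing once and for all the choices made there. We obtain a $B$-bordism $W_\alpha$ from $P$ to a simply connected manifold $M_\alpha$ with a normal $(q-1)$-smoothing in $B$. Since $\langle\alpha e,\alpha f\rangle^\perp=\alpha(V)$, composing $\alpha|_V$ with the isomorphism of Lemma~\ref{lem:surgery}(c) gives an isometry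
\begin{equation}\label{eq:phi}
\phi_\alpha\colon V\to H_q(M_\alpha),\qquad \phi_\alpha(x)\text{ homologous to }\alpha(x)\text{ in }W_\alpha .
\end{equation}
As $\alpha(x)$ and $x$ have the same image in $H_q(B)$, it commutes with the maps to $H_q(B)$. We have proved:

\begin{proposition}\label{prop:family}
For every admissible $\alpha$, the normal $(q-1)$-smoothing $M_\alpha\to B$ is bordant to $M\to B$, and $\phi_\alpha$ is an isomorphism from the $Q$-form of $M$ to the $Q$-form of $M_\alpha$.
\end{proposition}

\begin{remark}
If $H_q(B)$ is torsion-free, it is free, being a quotient of $V$. Then the homomorphism $H_q(B)\to\mathbb Z/d$ given by $x_2$ lifts to $\mathbb Z$, and $a_2$ can be chosen so that $a_2^\flat$ factors through $H_q(B)$. The computation above then holds integrally and gives $\alpha(a_2)=a_2$, so $\ell(\alpha)=0$ for all admissible $\alpha$. This is consistent with Nagy's theorem: the invariant needs torsion in $H_q(B)$.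
\end{remark}

\subsection{Isometries with prescribed invariant}

We imitate formula~\eqref{eq:toy}. It needs an isotropic vector $s'$ and a vector $t'$ orthogonal to it. The definite lattice $V$ has no isotropic vectors, but the summand $U$ lets us correct vectors of $V$ without changing their products with $a_1,a_2$ or their images in $H_q(B)$. A quadratic term compensates for $t'^2\neq0$.

\begin{lemma}\label{lem:eichler}
Let $s,t\in V$ have even squares, let $ds,dt\in\ker(V\to H_q(B))$, and let
\[
a_1\cdot t\equiv a_2\cdot s\equiv1,\qquad a_1\cdot s\equiv a_2\cdot t\equiv0\pmod d .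
\]
Put $s'=s+e-\frac{s^2}2f$ and $t'=t-(s\cdot t)f$. For $c\in\mathbb Z$ the map
\[
\alpha_c(x)=x+dc\,(x\cdot s')\,t'-dc\,(x\cdot t')\,s'-\tfrac12d^2c^2t^2\,(x\cdot s')\,s'
\]
is an admissible isometry of $L$ with $\ell(\alpha_c)=c$.
\end{lemma}

\begin{proof}
We have $s'^2=s^2-s^2=0$, $s'\cdot t'=s\cdot t-s\cdot t=0$ and $t'^2=t^2$. Put $w=dc\,t'$, so that $\alpha_c(x)=x+(x\cdot s')w-(x\cdot w)s'-\frac12w^2(x\cdot s')s'$ with $s'^2=s'\cdot w=0$. Then
\[
\alpha_c(x)^2=x^2+2(x\cdot s')(x\cdot w)-2(x\cdot w)(x\cdot s')-w^2(x\cdot s')^2+(x\cdot s')^2w^2=x^2 ,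
\]
so $\alpha_c$ preserves the form. From $\alpha_c(x)\cdot s'=x\cdot s'$ and $\alpha_c(x)\cdot w=x\cdot w+w^2(x\cdot s')$ we get
\[
\alpha_{-c}\alpha_c(x)=\alpha_c(x)-(x\cdot s')w+(x\cdot w)s'+w^2(x\cdot s')s'-\tfrac12w^2(x\cdot s')s'=x ,
\]
and the same with $c$ replaced by $-c$; so $\alpha_c\in O(L)$. Since $t^2$ is even, $\alpha_c(x)-x$ is an integral combination of $ds'$ and $dt'$, which map to zero in $H_q(B)$. Finally $a_i\cdot s'=a_i\cdot s$ and $a_i\cdot t'=a_i\cdot t$, so
\[
a_1\cdot(\alpha_ca_2-a_2)=dc\bigl[(a_2\cdot s)(a_1\cdot t)-(a_2\cdot t)(a_1\cdot s)\bigr]-d^2c^2\tfrac{t^2}2(a_2\cdot s)(a_1\cdot s),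
\]
which is congruent to $dc$ modulo $d^2$.
\end{proof}

\subsection{The obstruction}

Let $\alpha,\alpha'$ be admissible. Let $Z$ be a space that contains disjoint copies of $M_\alpha$ and $M_{\alpha'}$ such that both inclusions are homotopy equivalences. The two cases we use are an $h$-cobordism and the mapping cylinder of a homotopy equivalence. Let $F\colon M_\alpha\to M_{\alpha'}$ be the induced homotopy equivalence, and put
\[
\theta=\phi_{\alpha'}^{-1}F_*\phi_\alpha\colon V\to V,\qquad R=W_\alpha\cup_PW_{\alpha'},\qquad T=R\cup_{M_\alpha\sqcup M_{\alpha'}}Z .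
\]
So $T$ is a cycle of three pieces $W_\alpha$, $W_{\alpha'}$, $Z$ with seams $P$, $M_{\alpha'}$, $M_\alpha$, and $R$ maps to $B$. We write $x_i$ also for the pullbacks of $x_i$ to $R$ and its subspaces.

\begin{proposition}\label{prop:obstruction}
The map $F$ has degree one and $\theta\in O(V)$. If there are classes $\hat x_1,\hat x_2\in H^q(T;\mathbb Z/d)$ with $\hat x_i|_R=x_i$ and $\hat x_1\cup\beta\hat x_2=0$, then $\theta\in\Gamma(V)$ and
\[
\ell(\alpha)-\ell(\alpha')=\ell(\theta).
\]
Such classes exist if $Z$ is an $h$-cobordism over $B$ and $x_1\cup\beta x_2=0$ in $H^{2q+1}(B;\mathbb Z/d)$.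
\end{proposition}

\begin{proof}
The homotopy equivalence $F$ multiplies the intersection form by $\deg F=\pm1$. Both forms are isometric to $V$, which is positive definite and nonzero, so $\deg F=1$ and $\theta\in O(V)$. If $Z$ is an $h$-cobordism over $B$, the maps from $Z$ and from $R$ to $B$ agree on $M_\alpha\sqcup M_{\alpha'}$ and define a map $T\to B$; the pullbacks of $x_1,x_2$ prove the last assertion.

Now let $\hat x_1,\hat x_2$ be given. We apply Lemma~\ref{lem:glue} with
\[
Y_1=W_\alpha,\quad Y_2=W_{\alpha'},\quad Y_3=Z,\qquad S_1=P,\quad S_2=M_{\alpha'},\quad S_3=M_\alpha .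
\]
Let $\sigma_j$ be a fundamental cycle of $S_j$. The fundamental classes of the two ends of each piece are homologous in that piece: for $W_\alpha$ and $W_{\alpha'}$ because they are oriented bordisms, and for $Z$ because $\deg F=1$. So chains $\omega_j$ with $\partial\omega_j=\sigma_j-\sigma_{j-1}$ exist. All six spaces have $H_{q-1}=0$, so on them $H^q(-;A)=\operatorname{Hom}(H_q(-),A)$, and the groups $H^q(S_j;\mathbb Z)$ are torsion-free.

\emph{The isometry $\theta$ fixes $a_i$ modulo $d$.} By Proposition~\ref{prop:family}, $x_i(\phi_\alpha x)\equiv x\cdot a_i$ and $x_i(\phi_{\alpha'}x)\equiv x\cdot a_i$ for $x\in V$. In $Z$ the class $\phi_\alpha x$ is homologous to $F_*\phi_\alpha x=\phi_{\alpha'}\theta x$. Evaluating $\hat x_i|_Z$ gives $x\cdot a_i\equiv\theta x\cdot a_i=x\cdot\theta^{-1}a_i$ for all $x$, so $\theta\in\Gamma(V)$.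

\emph{Integral lifts.} On $W_\alpha$ the class $x_2$ is the homomorphism $y\mapsto y\cdot a_2$ from $H_q(W_\alpha)=L/\langle\alpha f\rangle$ to $\mathbb Z/d$. The integral pairing with $a_2$ need not vanish on $\alpha f$, but the pairing with $\alpha a_2$ does, since $\alpha f\cdot\alpha a_2=f\cdot a_2=0$. As $\alpha a_2\equiv a_2$, the class $z_1\colon y\mapsto y\cdot\alpha a_2$ is an integral lift of $x_2$ on $W_\alpha$. In the same way $z_2\colon y\mapsto y\cdot\alpha'a_2$ is a lift on $W_{\alpha'}$. Let $z_3\in H^q(Z;\mathbb Z)$ be the class that restricts to $z_2$ on $M_{\alpha'}$. It reduces to $\hat x_2|_Z$, because restriction to $M_{\alpha'}$ is an isomorphism also with coefficients $\mathbb Z/d$.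

\emph{Seams.} On $P$ we have $z_1-z_2=(\alpha a_2-\alpha'a_2)^\flat$ and $x_1\equiv a_1^\flat$, so by \eqref{eq:cup}
\[
\langle x_1\cup v_1,[\sigma_1]\rangle=a_1\cdot\frac{\alpha a_2-\alpha'a_2}{d}=\ell(\alpha)-\ell(\alpha').
\]
On $M_{\alpha'}$ we have $v_2=0$. On $M_\alpha$, by \eqref{eq:phi},
\begin{align*}
z_1(\phi_\alpha x)&=\alpha x\cdot\alpha a_2=x\cdot a_2,\\
z_3(\phi_\alpha x)&=z_2(\phi_{\alpha'}\theta x)=\alpha'\theta x\cdot\alpha'a_2=x\cdot\theta^{-1}a_2 .
\end{align*}
Identify $H_q(M_\alpha)$ with $V$ by the isometry $\phi_\alpha$. Then $dv_3=z_3-z_1=(\theta^{-1}a_2-a_2)^\flat$ and $x_1\equiv a_1^\flat$, so $\langle x_1\cup v_3,[\sigma_3]\rangle=\ell(\theta^{-1})=-\ell(\theta)$ by Lemma~\ref{lem:ell}. By Lemma~\ref{lem:glue} the three terms add up to $-\langle\hat x_1\cup\beta\hat x_2,[T]\rangle=0$.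
\end{proof}

The proposition gives information only if $\ell$ takes fewer values on the possible $\theta\in\Gamma(V)$ than on admissible isometries of $V\oplus U$. Here definiteness matters most: on the indefinite lattice $V\oplus U$ the map $\ell$ is onto by Lemma~\ref{lem:eichler}.

\section{A space on which the linking class vanishes}\label{sec:X}

We need $B$ with torsion in $H_q(B)$ detected by independent classes $x_1,x_2$ such that $x_1\cup\beta x_2=0$. A factor $K(\mathbb Z/d,q)$ is not available, because $\pi_q(B)$ embeds in $\pi_q(BO)$, which has no odd torsion. But below degree $q$ the homotopy groups of $B$ are unrestricted, so we can take for $x_1,x_2$ products of classes $u_i$ of degree $m=q/2$. On a product of spaces $K(\mathbb Z/d,m)$ the class $x_1\cup\beta x_2$ is then a nonzero monomial. It is, however, divisible by $u_1u_2$, and this class of degree $q$ can be killed at the cost of a homotopy group in degree $q-1$, the highest degree in which $B$ is still unrestricted. For $q=2$ one would need $m=1$, and $B$ would not be simply connected.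

Let $q\ge4$ be even, $m=q/2$, and let $d$ be an odd prime with $d>q$ if $q\ge6$. Squares vanish in odd degree, so the two parities of $m$ are treated differently:
\[
\begin{array}{llll}
m\text{ even:}& G=(\mathbb Z/d)^2, & \text{classes }u_1,u_2, & x_i=u_i^2\ \ (i=1,2);\\[2pt]
m\text{ odd:}& G=(\mathbb Z/d)^4, & \text{classes }u_0,u_1,u_2,u_3, & x_i=u_0u_i\ \ (i=1,2).
\end{array}
\]
Here the $u_i\in H^m(K(G,m);\mathbb Z/d)=\operatorname{Hom}(G,\mathbb Z/d)$ are the coordinate functions. Let $X$ be the homotopy fiber of $u_1u_2\colon K(G,m)\to K(\mathbb Z/d,q)$. It is simply connected, with $\pi_m(X)=G$, $\pi_{q-1}(X)=\mathbb Z/d$ and no other homotopy groups, and $u_1u_2=0$ in $H^q(X;\mathbb Z/d)$. A map to $K(G,m)$ lifts to $X$ if and only if it pulls $u_1u_2$ back to zero. By the \emph{basic products} we mean $u_1^2,u_2^2$ if $m$ is even, and the $u_au_b$ with $a<b$, $(a,b)\neq(1,2)$, if $m$ is odd. Their number is $\rho=2$ or $\rho=5$, and $x_1,x_2$ are among them.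

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(i)] For $0<i<q$ we have $H_i(X)=0$ if $i\ne m$, and $H_m(X)=G$. Evaluation of the basic products gives an isomorphism $H_q(X)\cong(\mathbb Z/d)^\rho$.
\item[(ii)] Let $u_i$ be classes of degree $m$ in the mod $d$ cohomology of any space and form $x_1,x_2$ as above. Then $x_1\cup\beta x_2=(u_1u_2)\cup y$, where $y=2u_1\beta u_2$ if $m$ is even and $y=u_0\beta u_0$ if $m$ is odd. In particular $x_1\cup\beta x_2=0$ in $H^{2q+1}(X;\mathbb Z/d)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $K=K(\mathbb Z/d,m)$ with fundamental class $\iota$. By Cartan's computation, $H^*(K;\mathbb F_d)$ is a free graded-commutative algebra on $\iota$, $\beta\iota$ and further generators obtained from $\iota$ by operations that involve a reduced power. A reduced power raises degrees by at least $2(d-1)$, so these generators have degree at least $m+2(d-1)$. This exceeds $2m+1$: for $q=4$ because $2+2(d-1)\geq6$, and for $q\ge6$ because $2(d-1)\ge4m$. Products of three generators have degree at least $3m>2m+1$. So in degrees $1,\dots,2m+1$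 a basis is $\iota$, $\beta\iota$, $\iota\beta\iota$ and, if $m$ is even, $\iota^2$.

In positive degrees $H_i(K)$ is a finite $d$-group; let $r_i$ be its number of cyclic summands. Universal coefficients give $\dim H^i(K;\mathbb F_d)=r_i+r_{i-1}$ for $i\geq2$. From $H_m(K)=\mathbb Z/d$ and $H_i(K)=0$ for $0<i<m$ we get successively $r_i=0$ for $m<i<2m$, and $r_{2m}=1$ or $0$ for $m$ even or odd. For $m$ even, $\iota^2$ is a surjection from the cyclic group $H_{2m}(K)$ to $\mathbb Z/d$. It does not lift to $\mathbb Z/d^2$ since $\beta(\iota^2)=2\iota\beta\iota\ne0$, so $H_{2m}(K)=\mathbb Z/d$.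

By the K\"unneth theorem, in which the first Tor terms lie in degree $2m+1$, the group $H_i(K(G,m))$ vanishes for $0<i<q$, $i\ne m$, and $H_q(K(G,m))$ is the sum of the groups $H_{2m}(K)$, one for each factor, and $H_m(K)\otimes H_m(K)$, one for each pair of factors. So it is $(\mathbb Z/d)^3$ with coordinates $u_1^2,u_2^2,u_1u_2$ if $m$ is even, and $(\mathbb Z/d)^6$ with coordinates $u_au_b$, $a<b$, if $m$ is odd.

The map $X\to K(G,m)$ is $(q-1)$-connected, so it is an isomorphism on $H_i$ for $i<q-1$. Its fiber $K'=K(\mathbb Z/d,q-1)$ is $(q-2)$-connected and the base is $(m-1)$-connected, so the Serre exact sequence starts in degree $q+m-2\ge q$ and contains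
\[
H_q(K')\to H_q(X)\to H_q(K(G,m))\to H_{q-1}(K')\to H_{q-1}(X)\to H_{q-1}(K(G,m))=0 .
\]
Here $H_q(K')=0$, since the Hurewicz map $\pi_q(K')\to H_q(K')$ is onto for the $(q-2)$-connected space $K'$. Comparison with the path fibration over $K(\mathbb Z/d,q)$ shows that the transgression to $H_{q-1}(K')=\mathbb Z/d$ is evaluation of $\pm u_1u_2$, which is onto. So $H_{q-1}(X)=0$, and $H_q(X)$ is the kernel of the coordinate $u_1u_2$.

(ii) For $m$ even, $u_1^2\,\beta(u_2^2)=u_1^2\cdot2u_2\beta u_2=(u_1u_2)(2u_1\beta u_2)$. For $m$ odd,
\[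
u_0u_1\,\beta(u_0u_2)=u_0u_1(\beta u_0)u_2-u_0u_1u_0\,\beta u_2=(u_1u_2)\,u_0\beta u_0 ,
\]
since $\beta u_0$ and $u_1u_2$ have even degree and $u_0^2=0$.
\end{proof}

\section{The eight-dimensional examples}\label{sec:eight}

Let $q=4$, let $d$ be any odd prime, and let $X$ be as in Section~\ref{sec:X}, with $m=2$. We prove parts (i) and (ii) of Theorem~\ref{thm:eight}.

\subsection{The normal type}
Let $B=X\times BSpin\to BSpin\to BO$, converted into a fibration. It is $4$-coconnected, since $\pi_i(X)=0$ and $\pi_i(BSpin)\cong\pi_i(BO)$ for $i\ge4$. A $B$-structure is a spin structure on the normal bundle together with a map to $X$. The space $BSpin$ is $3$-connected, and $H^4(BSpin;\mathbb Z)\cong\mathbb Z$ is generated by a class $\frac{p_1}2$ whose double is $p_1$. By Lemma~\ref{lem:X} and the K\"unneth theorem, $H_2(B)=(\mathbb Z/d)^2$, $H_1(B)=H_3(B)=0$, and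
\[
\bigl(u_1^2,u_2^2,\tfrac{p_1}2\bigr)\colon H_4(B)\xrightarrow{\ \cong\ }(\mathbb Z/d)^2\oplus\mathbb Z .
\]
We need a spin $8$-manifold with $H_2=(\mathbb Z/d)^2$, $H_3=0$, $u_1u_2=0$, with $u_1^2$ and $u_2^2$ independent, and with a definite intersection form whose isometries are easy to list. We take a connected sum whose main summands come from a spin projective variety with definite form, after making its second homology finite.

\subsection{The building block $N$}
Let $\mathrm{Gr}=\mathrm{Gr}_2(\mathbb C^4)$, a quadric hypersurface in $\mathbb CP^5$ under the Pl\"ucker embedding, with hyperplane class $h$. It is simply connected, and its homology is free of ranks $1,1,2,1,1$ in degrees $0,2,4,6,8$. The two Schubert classes in degree $4$ form an orthonormal basis $\varepsilon_1,\varepsilon_2$ of $H_4(\mathrm{Gr})$, and $h^2=(\varepsilon_1+\varepsilon_2)^\flat$. The normal bundle in $\mathbb CP^5$ has first Chern class $2h$, so $c(\mathrm{Gr})=(1+h)^6/(1+2h)$. Hence $c_1=4h$, so $\mathrm{Gr}$ is spin, and $p_1=6h^2-(2h)^2=2h^2$.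

Embed $S^2$ in $\mathrm{Gr}$ representing $d$ times a generator of $\pi_2(\mathrm{Gr})=\mathbb Z$. Its normal bundle has $w_2=0$ and is therefore trivial. Let $C$ be the complement of $S^2\times\operatorname{int}D^6$ and $N=C\cup(D^3\times S^5)$ the result of surgery. By excision the pair $(\mathrm{Gr},C)$ has homology and cohomology only in degrees $6,8$, and $(N,C)$ only in degrees $3,8$, with any coefficients. So $H_2(C)=\mathbb Z$ and $H_3(C)=0$, and the generator of $H_3(N,C)=\mathbb Z$ has boundary $\pm d\in H_2(C)$. The manifold $C$ is simply connected by general position, and then so is $N$ by van Kampen's theorem. The exact sequences of the pairs give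
\[
H_2(N)=\mathbb Z/d,\qquad H_3(N)=0,\qquad H_4(N)\cong H_4(C)\cong H_4(\mathrm{Gr}),
\]
and $H^4(N;A)\cong H^4(C;A)\cong H^4(\mathrm{Gr};A)$ for all $A$. The isomorphism on $H_4$ is an isometry, since intersection numbers can be computed in $C$. The manifold $N$ is spin because $H^2(N;\mathbb Z/2)=0$. The restriction $H^2(N;\mathbb Z/d)\to H^2(C;\mathbb Z/d)$ is an isomorphism, because $H^2(N,C;\mathbb Z/d)=0$ and the coboundary $H^2(C;\mathbb Z/d)\to H^3(N,C;\mathbb Z/d)$ is multiplication by $\pm d$. Let $u\in H^2(N;\mathbb Z/d)$ be the generator with $u|_C=h|_C$. Comparing on $C$, we find $u^2\equiv(\varepsilon_1+\varepsilon_2)^\flat\pmod d$ and $p_1(N)=2(\varepsilon_1+\varepsilon_2)^\flat$.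

\subsection{The manifold $M$}
Orient $\mathbb HP^2$ so that its form is $\langle1\rangle$. Its first Pontryagin class is twice a generator of $H^4$, so we can choose the generator $\varepsilon_5$ of $H_4(\mathbb HP^2)$ with $p_1=2\varepsilon_5^\flat$. Let
\[
M=N\#N\#\mathbb HP^2 .
\]
It is simply connected and spin, $H_2(M)=(\mathbb Z/d)^2$, $H_3(M)=0$, and $V=H_4(M)=\mathbb Z^5$ has the orthonormal basis $\varepsilon_1,\dots,\varepsilon_5$, where $\varepsilon_3,\varepsilon_4$ come from the second copy of $N$. Let $u_1,u_2\in H^2(M;\mathbb Z/d)$ be the classes $u$ of the two copies of $N$. They are pulled back from different summands of $N\vee N\vee\mathbb HP^2$, so $u_1u_2=0$ and $(u_1,u_2)\colon M\to K(G,2)$ lifts to $X$. A lift and a spin structure define $\bar\nu\colon M\to B$. We have $u_i^2\equiv a_i^\flat$ and $p_1(M)=2p^\flat$ with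
\[
a_1=\varepsilon_1+\varepsilon_2,\qquad a_2=\varepsilon_3+\varepsilon_4,\qquad p=\varepsilon_1+\varepsilon_2+\varepsilon_3+\varepsilon_4+\varepsilon_5 .
\]
As $H^4(M;\mathbb Z)$ is torsion-free, the normal bundle has $p_1=-2p^\flat$ and $\frac{p_1}2=-p^\flat$. So $H_4(M)\to H_4(B)$ is
\[
x\mapsto(x\cdot a_1,\ x\cdot a_2,\ -x\cdot p).
\]
It is onto, since $\varepsilon_5,\varepsilon_1,\varepsilon_3$ map to $(0,0,-1)$, $(1,0,-1)$, $(0,1,-1)$. This is the purpose of the summand $\mathbb HP^2$: without it $p=a_1+a_2$, and the three coordinates would satisfy a relation modulo $d$. The map $H_2(M)\to H_2(B)$ is the isomorphism $(u_1,u_2)$, and $H_1$ and $H_3$ vanish on both sides. So $\bar\nu$ is a normal $3$-smoothing by \S\ref{sub:conn}, and with $x_i=u_i^2$ we have a datum in the sense of Definition~\ref{def:datum}.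

\subsection{The family $M_c$}
Let $s=\varepsilon_3-\varepsilon_5$ and $t=\varepsilon_1-\varepsilon_5$. Then $s^2=t^2=2$, and $s,t$ map to $(0,1,0)$ and $(1,0,0)$ in $H_4(B)$. This says that $a_2\cdot s\equiv a_1\cdot t\equiv1$, $a_1\cdot s\equiv a_2\cdot t\equiv0$, and that $ds,dt$ map to zero. Lemma~\ref{lem:eichler} gives admissible isometries $\alpha_c$ with $\ell(\alpha_c)=c$. For each $c\in\mathbb Z/d$ choose an integer representative and put $M_c=M_{\alpha_c}$. Part (i) of Theorem~\ref{thm:eight} is Proposition~\ref{prop:family}.

\begin{example}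
Let $d=3$ and $c=1$. Since $s\cdot t=1$, we have $s'=\varepsilon_3-\varepsilon_5+e-f$, $t'=\varepsilon_1-\varepsilon_5-f$, and $\alpha_1(x)=x+3(x\cdot s')t'-3(x\cdot t')s'-9(x\cdot s')s'$. From $f\cdot s'=1$, $f\cdot t'=0$ and $e\cdot s'=e\cdot t'=-1$ we get
\begin{align*}
\alpha_1(f)&=f+3t'-9s'=3\varepsilon_1-9\varepsilon_3+6\varepsilon_5-9e+7f,\\
\alpha_1(e)&=e-3t'+12s'=-3\varepsilon_1+12\varepsilon_3-9\varepsilon_5+13e-9f .
\end{align*}
The squares are $126-126=0$ and $234-234=0$, and the product is $-171+91+81=1$. Both vectors pair to multiples of $3$ with $a_1,a_2$ and to zero with $p$. Moreover $\alpha_1(a_2)=a_2+3t'-9s'$, so $\ell(\alpha_1)=a_1\cdot(t'-3s')=1$. The manifold $M_0$ is obtained from $M\#(S^4\times S^4)$ by surgery on a sphere representing $f$, and $M_1$ by surgery on a sphere representing $\alpha_1(f)$.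
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:eight}(ii)]
Suppose that $M_c$ and $M_{c'}$ are $h$-cobordant over $B$. By Lemma~\ref{lem:X}(ii), $x_1\cup\beta x_2=0$ in $H^9(B;\mathbb Z/d)$. Proposition~\ref{prop:obstruction} gives $\theta\in O(\mathbb Z^5)$ with $\theta a_2\equiv a_2\pmod d$ and $c-c'=\ell(\theta)$. An isometry of $\mathbb Z^5$ permutes the vectors $\pm\varepsilon_i$ of square one, so it is a signed permutation of the basis, and all coordinates of $a_2$ and $\theta a_2$ lie in $\{0,\pm1\}$. Corresponding coordinates differ by at most $2$ and are congruent modulo $d\ge3$, so they are equal. Thus $\theta a_2=a_2$, $\ell(\theta)=0$ and $c=c'$.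
\end{proof}

With $d=3$, the manifolds $M_0$ and $M_1$ of the example disprove the $Q$-form conjecture.

\section{Counting homotopy types}\label{sec:count}

A homotopy equivalence $F\colon M_c\to M_{c'}$ knows nothing about $B$, and two things can go wrong. First, $F^*$ need not fix the classes $u_i$. We show that there are few possibilities for its action, and count. Second, even if $F^*u_i=u_i$, the space $T$ maps only to $K(G,m)$, and the class $u_1u_2$, which vanishes on each piece, need not vanish on $T$. We show that its product with the class $y$ of Lemma~\ref{lem:X}(ii) vanishes nevertheless.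

\begin{proposition}\label{prop:count}
Let $q,d,X,u_i,x_i$ be as in Section~\ref{sec:X}. Consider a datum in which $B$ is $X\times B'\to B'\to BO$ for some $B'\to BO$, the classes $x_1,x_2$ are pulled back from $X$, and $H_i(M)\to H_i(X)$ is an isomorphism for $i<q$ and onto for $i=q$. Let $s,t$ be as in Lemma~\ref{lem:eichler}, and put $M_c=M_{\alpha_c}$ and $\phi_c=\phi_{\alpha_c}$ for $c\in\mathbb Z/d$, using integer representatives. Then the $M_c$ represent at least $d/(4|O(V)|)$ homotopy types.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:surgery}(a), $H_i(M_c)\to H_i(X)$ is an isomorphism for $i<q$. In particular the pullbacks of the $u_i$, again written $u_i$, form a basis of $H^m(M_c;\mathbb Z/d)=\operatorname{Hom}(G,\mathbb Z/d)$.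

\medskip
\noindent\emph{Step 1. If $F\colon M_c\to M_{c'}$ is a homotopy equivalence with $F^*u_i=u_i$ for all $i$ and $\phi_{c'}^{-1}F_*\phi_c=\mathrm{id}$, then $c=c'$.}

Let $Z$ be the mapping cylinder of $F$, let $\bar F\colon Z\to M_{c'}$ be the retraction, which restricts to $F$ on $M_c$, and form $T=R\cup Z$. The classes $u_i$ on $R$ and $\bar F^*u_i$ on $Z$ agree on $R\cap Z=M_c\sqcup M_{c'}$, so by the Mayer--Vietoris sequence they extend to classes $\hat u_i\in H^m(T;\mathbb Z/d)$. Form $\hat x_1,\hat x_2$ and $\hat y$ from the $\hat u_i$. Then $\hat x_i|_R=x_i$ and $\hat x_1\cup\beta\hat x_2=(\hat u_1\hat u_2)\cup\hat y$. The class $\hat u_1\hat u_2$ vanishes on $R$, which maps to $X$, and on $Z$, where it is $\bar F^*(u_1u_2)$. So $\hat u_1\hat u_2=\delta\tau$, where $\delta$ is the Mayer--Vietoris coboundary and $\tau\in H^{q-1}(M_c\sqcup M_{c'};\mathbb Z/d)$. Since $\delta$ is compatible with multiplication by classes on $T$, we have $(\delta\tau)\cup\hat y=\pm\delta(\tau\cup y)$, where $y$ is the restriction of $\hat y$. We claim that $\tau\cup y=0$; it suffices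 to treat $M_c$, the argument for $M_{c'}$ being the same with $c'$ in place of $c$.

If $q\ge6$, then $m<q-2$, so $H_{q-1}(M_c)=H_{q-2}(M_c)=0$ by Lemma~\ref{lem:X}(i), and $H^{q-1}(M_c;\mathbb Z/d)=0$.

If $q=4$, then $H_3(M_c)=0$ and $H^3(M_c;\mathbb Z/d)=\operatorname{Ext}(G,\mathbb Z/d)$ has dimension two. The operator $\beta$ is injective on $H^2(M_c;\mathbb Z/d)=\operatorname{Hom}(G,\mathbb Z/d)$, because every homomorphism $G\to\mathbb Z/d^2$ reduces to zero modulo $d$. So $\beta u_1,\beta u_2$ is a basis of $H^3(M_c;\mathbb Z/d)$, and it is enough to multiply these with $y=2u_1\beta u_2$. First, $\beta u_1\cdot2u_1\beta u_2=\beta(u_1^2)\,\beta u_2=0$, because every class in $H^4(M_c;\mathbb Z/d)$ lifts to an integral class (\S\ref{sub:duality}). Second, $\beta u_2\cdot2u_1\beta u_2=2u_1(\beta u_2)^2=0$, because $\beta u_2$ has odd degree.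

Hence $\hat x_1\cup\beta\hat x_2=0$, and Proposition~\ref{prop:obstruction} gives $c-c'=\ell(\mathrm{id})=0$.

\medskip
\noindent\emph{Step 2. Reduction to linear algebra.} Fix $c_0$. For each $c$ with $M_c\simeq M_{c_0}$ choose a homotopy equivalence $F_c\colon M_c\to M_{c_0}$, and let $\theta_c=\phi_{c_0}^{-1}(F_c)_*\phi_c$, which lies in $O(V)$ by Proposition~\ref{prop:obstruction}. Let $G^*=\operatorname{Hom}(G,\mathbb Z/d)$, identified with $H^m(M_c;\mathbb Z/d)$ for every $c$ by means of the basis $u_i$, and let $g_c\in GL(G^*)$ be the map $F_c^*$. If $(\theta_c,g_c)=(\theta_{c'},g_{c'})$, then $F_{c'}^{-1}F_c\colon M_c\to M_{c'}$ satisfies the hypotheses of Step~1, so $c=c'$. It remains to show that each $\theta\in O(V)$ occurs with at most four maps $g$. Then each homotopy type contains at most $4|O(V)|$ of the $d$ manifolds.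

Identify $H^q(M_c;\mathbb Z/d)$ with $V^*=\operatorname{Hom}(V,\mathbb Z/d)$ by $\phi_c$. Since $\phi_c$ commutes with the maps to $H_q(X)$, the cup product $G^*\times G^*\to V^*$ does not depend on $c$. In it $u_1u_2=0$, and the basic products are linearly independent, because they are a basis of $\operatorname{Hom}(H_q(X),\mathbb Z/d)$ and $V\to H_q(X)$ is onto. The map $F_c^*$ on $H^q$ becomes the transpose $\theta_c^*$, so every pair $(\theta,g)$ that occurs satisfies
\begin{equation}\label{eq:mult}
g(u)\,g(u')=\theta^*(uu')\qquad(u,u'\in G^*).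
\end{equation}

\medskip
\noindent\emph{Step 3, $m$ even.} Write $g(u_i)=g_{i1}u_1+g_{i2}u_2$. By \eqref{eq:mult}, $0=g(u_1)g(u_2)=g_{11}g_{21}u_1^2+g_{12}g_{22}u_2^2$, so $g_{11}g_{21}=g_{12}g_{22}=0$. Each column of the invertible matrix $(g_{ik})$ therefore has exactly one nonzero entry, and these lie in different rows. So $g(u_i)=\gamma_iu_{k(i)}$ with $\gamma_i\neq0$, and $\theta^*(u_i^2)=\gamma_i^2u_{k(i)}^2$. Thus $\theta$ determines $k(i)$ and $\gamma_i^2$, which leaves at most four choices for $g$.

\medskip
\noindent\emph{Step 3, $m$ odd.} The cup product induces an injection $\Lambda^2G^*/\mathcal L\to V^*$, where $\mathcal L$ is the line spanned by $u_1\wedge u_2$. By \eqref{eq:mult}, $\Lambda^2g$ preserves $\mathcal L$, and its action on $\Lambda^2G^*/\mathcal L$ is determined by $\theta$. If $g,g'$ occur with the same $\theta$, then $k=g'^{-1}g$ preserves $\mathcal L$ and induces the identity on $\Lambda^2G^*/\mathcal L$. A nonzero decomposable element $v\wedge v'$ determines the plane $\langle v,v'\rangle$, so $k$ preserves $\Pi=\langle u_1,u_2\rangle$. Next,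 $ku_0\wedge ku_3=u_0\wedge u_3+\epsilon\,u_1\wedge u_2$ for some $\epsilon\in\mathbb Z/d$. The left side has exterior square zero and the right side has exterior square $2\epsilon\,u_0\wedge u_3\wedge u_1\wedge u_2$, so $\epsilon=0$. Thus $k$ preserves $\Pi'=\langle u_0,u_3\rangle$ and $\det k|_{\Pi'}=1$. For $v\in\Pi$ and $v'\in\Pi'$ the difference $kv\wedge kv'-v\wedge v'$ lies in $\mathcal L$ and in $\Pi\wedge\Pi'\cong\Pi\otimes\Pi'$, which intersect trivially. So $kv\otimes kv'=v\otimes v'$. For nonzero $v,v'$ this means $kv=\gamma v$ and $kv'=\gamma^{-1}v'$ for a scalar $\gamma$, which depends only on $v$ by the first equation and only on $v'$ by the second, hence is constant. The determinant condition gives $\gamma^{2}=1$, so $k=\pm1$, and there are at most two choices for $g$.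
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:eight}(iii)]
The datum of Section~\ref{sec:eight} satisfies the hypotheses of Proposition~\ref{prop:count} with $B'=BSpin$, since $H_i(B)\to H_i(X)$ is an isomorphism for $i<4$ and onto for $i=4$. The group $O(\mathbb Z^5)$ of signed permutations has order $2^5\cdot5!=3840$, and $4\cdot3840=15360$.
\end{proof}

\section{All even $q\ge4$}\label{sec:all}

To prove Theorem~\ref{thm:all} we need data with a fixed definite lattice $V$ and arbitrarily large $d$. We start from a connected sum $M_V\#M_X$, where $M_V$ carries the definite form and $M_X$ carries the normal type and has a hyperbolic form. In this sum the map to $H_q(B)$ is supported on the hyperbolic part. A lattice isometry moves it to the definite part, and then the hyperbolic part can be removed by Lemma~\ref{lem:surgery}. The following fact is used twice.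

\begin{lemma}\label{lem:hyp}
Let $L$ be an even lattice and let $b_1,\dots,b_k\in L$ satisfy $b_i\cdot b_j=0$ for all $i,j$. If $x\mapsto(x\cdot b_i)_i$ maps $L$ onto $\mathbb Z^k$, there are $w_1,\dots,w_k\in L$ with $w_i\cdot b_j=\delta_{ij}$ and $w_i\cdot w_j=0$. So the $b_i,w_i$ span an orthogonal summand isometric to $U^k$.
\end{lemma}

\begin{proof}
Choose $w'_i$ with $w'_i\cdot b_j=\delta_{ij}$ and put $w_i=w'_i-\sum_{j<i}(w'_i\cdot w'_j)b_j-\frac12w_i'^2\,b_i$. Then $w_i\cdot b_j=\delta_{ij}$, $w_i^2=w_i'^2-w_i'^2=0$, and $w_i\cdot w_j=w'_i\cdot w'_j-w'_i\cdot w'_j=0$ for $j<i$.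
\end{proof}

\subsection{The definite part}
Fix an even $q\ge4$. Milnor's $E_8$-plumbing is a compact parallelizable $(q-1)$-connected $2q$-manifold whose intersection form is the positive definite even unimodular lattice $E_8$ of rank $8$ and whose boundary is a homotopy sphere. The group $bP_{2q}$ of homotopy $(2q-1)$-spheres that bound parallelizable manifolds is finite by Kervaire--Milnor. Let $r\ge2$ be a multiple of its order; $r$ depends only on $q$. The boundary connected sum of $r$ copies of the plumbing has boundary $S^{2q-1}$, and attaching a disk gives a closed $(q-1)$-connected manifold $M_V$ with intersection lattice $V=E_8^r$. Its normal Gauss map is null-homotopic on the complement of the disk, so it factors through $S^{2q}$ and lifts to the $q$-connected cover $BO\langle q+1\rangle$ of $BO$.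

Let $d>q$ be a prime, let $X$ be as in Section~\ref{sec:X}, and let
\[
B=X\times BO\langle q+1\rangle\to BO\langle q+1\rangle\to BO ,
\]
converted into a fibration. It is $q$-coconnected, since $\pi_q(B)=0$ and $\pi_i(B)\cong\pi_i(BO)$ for $i>q$. Moreover $H_i(B)=H_i(X)$ for $i\le q$. Put $A=H_q(B)\cong(\mathbb Z/d)^\rho$, with the basic products as coordinates, ordered so that $x_1,x_2$ come first. Give $M_V$ the $B$-structure with constant map to $X$; then $V$ maps to zero in $A$.

\begin{lemma}\label{lem:vectors}
There are $a_1,\dots,a_\rho\in V$, linearly independent modulo $d$, with $a_i\cdot a_j\equiv0\pmod{d^2}$ for all $i,j$.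
\end{lemma}

\begin{proof}
Nondegenerate symmetric forms over $\mathbb F_d$, $d$ odd, are classified by rank and determinant modulo squares. Both $E_8$ and $U^4$ have rank $8$ and determinant $1$, so $V\otimes\mathbb F_d\cong U^{4r}\otimes\mathbb F_d$ has an isotropic subspace of dimension $4r\ge8\geq\rho$. Choose $a'_1,\dots,a'_\rho\in V$ independent modulo $d$ with $a'_i\cdot a'_j=dn_{ij}$, $n_{ij}\in\mathbb Z$. By unimodularity there are $w_j\in V$ with $a'_i\cdot w_j\equiv\delta_{ij}\pmod d$. Let $\eta$ be an integer with $2\eta\equiv1\pmod d$ and put $a_i=a'_i-d\eta\sum_jn_{ij}w_j$. Then $a_i\equiv a'_i\pmod d$ and $a_i\cdot a_j\equiv dn_{ij}-d\eta(n_{ij}+n_{ji})\equiv0\pmod{d^2}$.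
\end{proof}

Let $\psi\colon V\to A$, $\psi(x)=(x\cdot a_i\bmod d)_i$. It is onto, because $V$ is unimodular and the $a_i$ are independent modulo $d$.

\subsection{The part carrying the normal type}

\begin{lemma}\label{lem:MX}
There are $k>\rho$ and a simply connected $2q$-manifold $M_X$ with a normal $(q-1)$-smoothing in $B$ and $H_{q-1}(M_X)=0$ whose $Q$-form is $U^k$ with the map $x\mapsto(x\cdot e_i\bmod d)_{i\le\rho}$ to $A$.
\end{lemma}

\begin{proof}
The space $X$ is simply connected with finite homotopy groups, so it has a CW model with finite skeleta. Let $Y$ be the wedge of its $q$-skeleton with finitely many copies of $S^q$, mapped to the base point. Then $Y\to X$ is $q$-connected, $H_{q-1}(Y)=H_{q-1}(X)=0$, and $H_q(Y)$ is free of a rank $k$ that we may take larger than $\rho$. The complex $Y$ is homotopy equivalent to a compact $q$-dimensional polyhedron, which embeds in $\mathbb R^{2q+1}$. Let $\mathcal N$ be a smooth regular neighborhood of it, a handlebody with handles of index at most $q$, and let $M_X=\partial\mathcal N$. Turning the handles upside down,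 $\mathcal N$ arises from $M_X\times I$ by handles of index at least $q+1$. So $M_X\to\mathcal N$ is $q$-connected, $M_X$ is simply connected, and $H_{q-1}(M_X)=0$. As a hypersurface in $\mathbb R^{2q+1}$, $M_X$ has trivial normal bundle. The map $M_X\to\mathcal N\simeq Y\to X$ and the constant map to $BO\langle q+1\rangle$ define a $B$-structure, which is $q$-connected because $X\to B$ is an isomorphism on $\pi_i$ for $i\le q$.

By duality $H_{q+1}(\mathcal N,M_X)\cong H^q(\mathcal N)\cong\mathbb Z^k$ and $H_q(\mathcal N,M_X)\cong H^{q+1}(\mathcal N)=0$, and $H_{q+1}(\mathcal N)=0$. So there is an exact sequence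
\[
0\to H_{q+1}(\mathcal N,M_X)\to H_q(M_X)\to H_q(\mathcal N)\to0
\]
of free groups of ranks $k,2k,k$. The kernel $\Lambda$ of $H_q(M_X)\to H_q(\mathcal N)$ is a direct summand of rank $k$, and it is isotropic by \S\ref{sub:duality}. The form on $H_q(M_X)$ is unimodular, and it is even because $x^2$ modulo $2$ is the value on $x$ of the Wu class $v_q$, which vanishes for a stably parallelizable manifold. Let $e_1,\dots,e_k$ be any basis of $\Lambda$. Since $\Lambda$ is a summand of a unimodular lattice, $x\mapsto(x\cdot e_i)_i$ is onto $\mathbb Z^k$, and Lemma~\ref{lem:hyp} gives $f_i$ such that the $e_i,f_i$ span an orthogonal summand $U^k$. By rank it is all of $H_q(M_X)$.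

The map $H_q(M_X)\to A$ is onto, and it factors through $H_q(\mathcal N)$, so it kills $\Lambda$. Its $i$-th coordinate is the pairing with a vector $b_i\in H_q(M_X)\otimes\mathbb Z/d$ orthogonal to all $e_j$, so $b_i\in\Lambda/d\Lambda$, and $b_1,\dots,b_\rho$ are independent by surjectivity. Since $k>\rho$, we can complete them to a basis of $\Lambda/d\Lambda$ and rescale the last vector so that the transition matrix from the basis $e_i$ has determinant $1$. As $SL_k(\mathbb Z)\to SL_k(\mathbb Z/d)$ is onto, this basis lifts to a basis of $\Lambda$. Repeating the previous paragraph with the new basis, we have $e_i\equiv b_i$ for $i\le\rho$.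
\end{proof}

\subsection{Moving the map to the definite part}

\begin{proposition}\label{prop:realize}
There is a simply connected $2q$-manifold $M$ with a normal $(q-1)$-smoothing in $B$, with $H_{q-1}(M)=0$ and with $Q$-form isomorphic to $(V,\cdot\,,\psi)$.
\end{proposition}

\begin{proof}
The manifold $M_V\#M_X$ is simply connected and has the homology of $M_X$ below degree $q$. So it has $H_{q-1}=0$ and a normal $(q-1)$-smoothing in $B$, and its $Q$-form is the even unimodular lattice $L_1=V\oplus U^k$ with the map $\psi_1(x)=(x\cdot e_i\bmod d)_{i\le\rho}$. Let $\psi_2(x)=(x\cdot a_i\bmod d)_{i\le\rho}$, which is $\psi$ on $V$ and zero on $U^k$. We want an isometry of $L_1$ that carries $e_i$ to a vector congruent to $a_i$ modulo $d$. The images must span an isotropic subgroup, so we correct the $a_i$ by multiples of $d$ in $U^k$; this is where the congruences modulo $d^2$ are needed. For $i\le\rho$ let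
\[
\tilde a_i=a_i+d\Bigl(f_i-\sum_{j<i}\frac{a_i\cdot a_j}{d^2}\,e_j-\frac{a_i^2}{2d^2}\,e_i\Bigr).
\]
The coefficients are integers, since $a_i^2$ is even and $d$ is odd. For $j<i$ the only nonzero product between the two brackets comes from $e_j\cdot f_j$, so $\tilde a_i\cdot\tilde a_j=a_i\cdot a_j-d^2\frac{a_i\cdot a_j}{d^2}=0$, and $\tilde a_i^2=a_i^2-2d^2\frac{a_i^2}{2d^2}=0$. The map $L_1\to\mathbb Z^\rho$, $x\mapsto(x\cdot\tilde a_i)_i$, is onto: its image contains $d\mathbb Z^\rho$ because $e_j\cdot\tilde a_i=d\delta_{ij}$, and its reduction modulo $d$ restricts to the surjection $\psi$ on $V$.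

By Lemma~\ref{lem:hyp}, $L_1=\langle\tilde a_i,w_i\rangle\oplus L_1'$ with first summand $U^\rho$. The lattice $L_1'$ is even and unimodular and has the rank and signature of $V\oplus U^{k-\rho}$, which is indefinite because $k>\rho$. Indefinite even unimodular lattices are classified by rank and signature (Milnor--Husemoller), so $L_1'\cong V\oplus U^{k-\rho}$. Hence there is $\Theta\in O(L_1)$ with $\Theta(e_i)=\tilde a_i$ and $\Theta(f_i)=w_i$ for $i\le\rho$. Since $\tilde a_i\equiv a_i\pmod d$, we get $\Theta x\cdot a_i\equiv\Theta x\cdot\Theta e_i=x\cdot e_i$, that is, $\psi_2\Theta=\psi_1$. So the $Q$-form of $M_V\#M_X$ is isomorphic to $(V,\psi)\oplus(U^k,0)$. Lemma~\ref{lem:surgery} removes one hyperbolic plane and returns a manifold that satisfies its hypotheses again, with $Q$-form $(V,\psi)\oplus(U^{k-1},0)$. After $k$ applications we obtain $M$.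
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
The manifold $M$ of Proposition~\ref{prop:realize} gives a datum in which $x_i$ pulls back to $a_i^\flat$ modulo $d$. Since $H_i(B)=H_i(X)$ for $i\le q$, the map $H_i(M)\to H_i(X)$ is an isomorphism for $i<q$ and onto for $i=q$. As $\psi$ is onto, there are $s,t\in V$ with $a_1\cdot t\equiv a_2\cdot s\equiv1$ and $a_1\cdot s\equiv a_2\cdot t\equiv0\pmod d$. Their squares are even since $V$ is even, and $ds,dt$ map to zero since $dA=0$. By Proposition~\ref{prop:family} the manifolds $M_c$, $c\in\mathbb Z/d$, have bordant normal $(q-1)$-smoothings in $B$ and isomorphic $Q$-forms. By Proposition~\ref{prop:count} they represent at least $d/(4|O(E_8^r)|)$ homotopy types. Since $r$ depends only on $q$, any prime $d>q$ with $d\ge4n|O(E_8^r)|$ gives $n$ pairwise homotopy inequivalent manifolds among them.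
\end{proof}

\begin{thebibliography}{9}

\bibitem{OWR}
\emph{MATRIX-MFO Tandem Workshop: Invariants and}\ldots,
\texttt{http://\allowbreak publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3894/\allowbreak OWR\_2021\_42.pdf\allowbreak ?isAllowed=y\allowbreak \&sequence=4}

\bibitem{Wall}
Wall, \emph{On simply-connected 4-manifolds}, J. London Math. Soc. \textbf{39} (1964).

\end{thebibliography}
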